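
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A Hopfian commutative ring\\ whose polynomial ring is not Hopfian}


\begin{abstract}
A ring is Hopfian if each of its surjective ring endomorphisms is injective. We construct a commutative reduced ring $A$ that is Hopfian and satisfies $A[X]\cong A[X]\times A[X]$, so that $A[X]$ is not Hopfian. The ring $A$ is glued from symmetric algebras of stably free modules over the coordinate ring of the $2$-sphere. These algebras are pairwise non-isomorphic, because their spaces of real points are plane bundles with different positive Euler numbers, but adjoining one variable makes them all isomorphic. We also obtain $2^{\aleph_0}$ such rings with the same polynomial ring, and we prove some positive results.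
\end{abstract}

\section{The question and the answer}

Rings are associative with identity $1\neq0$, and ring homomorphisms preserve the identity. A ring $A$ is \emph{Hopfian} if every surjective ring endomorphism $A\to A$ is injective. Equivalently, $A$ is not isomorphic to $A/J$ for any nonzero two-sided ideal $J$. So being Hopfian is a finiteness condition. Every commutative Noetherian ring has it, by an argument recalled in Section~\ref{sec:positive}. An infinite power $B^{\mathbb N}$ of a ring $B$ does not have it, since the shift $(s_1,s_2,\dots)\mapsto(s_2,s_3,\dots)$ is surjective and kills $(1,0,0,\dots)$.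

Let $A[X]$ be the polynomial ring in one indeterminate commuting with $A$. The following question is posed in \cite{HC}: \emph{if $A$ is Hopfian, is $A[X]$ Hopfian?}

One variable is a small change, and the first tests suggest the answer yes. The converse holds, because a surjective endomorphism of $A$ extends coefficientwise to $A[X]$. If $A$ is commutative and Noetherian, so is $A[X]$. And if $A$ is commutative, reduced and Hopfian, then a surjective endomorphism of $A[X]$ that maps $A$ into itself is always injective. These facts are part of Theorem~\ref{thm:positive} below. They leave one opening: an endomorphism of $A[X]$ need not respect the subring $A$. A ring $A$ may carry structure that keeps it rigid and that $A[X]$ no longer remembers. This is what happens.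

\begin{theorem}\label{thm:main}
There is a commutative reduced ring $A$ that is Hopfian and satisfies $A[X]\cong A[X]\times A[X]$. In particular $A[X]$ is not Hopfian.
\end{theorem}

The last sentence follows from the first: if $T\cong T\times T$ with $T\ne0$, then $T\cong T\times T\to T$, with either projection as second map, is a surjective endomorphism with nonzero kernel. The construction gives a whole family.

\begin{theorem}\label{thm:family}
There are commutative reduced rings $A_I$, one for each infinite set $I\subseteq\mathbb N=\{1,2,\dots\}$, such that: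
\begin{enumerate}
\item every $A_I$ is Hopfian;
\item there is a surjective ring homomorphism $A_I\to A_J$ if and only if $J\subseteq I$; in particular these $2^{\aleph_0}$ rings are pairwise non-isomorphic;
\item all the rings $A_I[X]$ are isomorphic to one ring $T$, and $T\cong T\times T$, so $T$ is not Hopfian.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $A=A_{\mathbb N}$. The positive results are these.

\begin{theorem}\label{thm:positive}
Let $A$ be a ring.
\begin{enumerate}
\item If $A[X]$ is Hopfian, then $A$ is Hopfian.
\item If $A$, not necessarily commutative, satisfies the ascending chain condition on two-sided ideals, then $A[X]$ is Hopfian.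
\item Let $A$ be commutative, reduced and Hopfian. Then every surjective ring endomorphism $\varphi$ of $A[X]$ with $\varphi(A)\subseteq A$ is an automorphism. In particular, if $A$ is also generated as a ring by its units, then $A[X]$ is Hopfian.
\end{enumerate}
\end{theorem}

Section~\ref{sec:toy} shows the mechanism on a single pair of rings. Sections \ref{sec:factors}--\ref{sec:homs} build the infinite version, and Section~\ref{sec:proofs} proves Theorem~\ref{thm:family}. Theorem~\ref{thm:positive} is proved in Section~\ref{sec:positive}, which can be read independently.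

\section{Two factors: the tangent bundle of the sphere}\label{sec:toy}

Let
\[
B=\mathbb Z[x,y,z]/(x^2+y^2+z^2-1),
\]
and compare the two $B$-algebras
\[
R=B[u_1,u_2,u_3]/(xu_1+yu_2+zu_3),\qquad R'=B[t_1,t_2].
\]
We show that $R[X]\cong R'[X]$ although $R\not\cong R'$.

\subsection{Adjoining a variable makes them isomorphic}

A point of $R$ is a point $p=(x,y,z)$ of the sphere with a vector $u$ satisfying $p\cdot u=0$, that is, a tangent vector at $p$. Adding a number $X$ to the data $(p,u)$ amounts to giving an arbitrary vector $t=u+Xp$, whose normal and tangential parts are recovered by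
\[
X=p\cdot t,\qquad u=t-(p\cdot t)\,p .
\]
Hence $R[X]\cong B[t_1,t_2,t_3]\cong R'[X]$. Only the identity $p\cdot p=1$ was used, and the second factor $p$ could have been any vector $w$ with $p\cdot w=1$. We record this in general. For triples $v,w$ put $v\cdot w=v_1w_1+v_2w_2+v_3w_3$.

\begin{lemma}\label{lem:stable}
Let $S$ be a commutative ring, let $v,w\in S^3$ with $v\cdot w=1$, and let $R=S[u_1,u_2,u_3]/(v\cdot u)$. Then $R[X]\cong S[t_1,t_2,t_3]$ as $S$-algebras, by the mutually inverse maps
\[
\Phi:S[t]\to R[X],\quad t\mapsto u+Xw,
\qquad
\Psi:R[X]\to S[t],\quad u\mapsto t-(v\cdot t)w,\quad X\mapsto v\cdot t .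
\]
\end{lemma}

\begin{proof}
The map $\Psi$ is well defined, since $v\cdot\bigl(t-(v\cdot t)w\bigr)=v\cdot t-v\cdot t=0$. In $R[X]$ we have $v\cdot(u+Xw)=X$, because $v\cdot u=0$ and $v\cdot w=1$. Therefore
\begin{align*}
\Psi\Phi(t)&=t-(v\cdot t)w+(v\cdot t)w=t,\\
\Phi\Psi(X)&=v\cdot(u+Xw)=X,\\
\Phi\Psi(u)&=u+Xw-Xw=u. \qedhere
\end{align*}
\end{proof}

In module terms, $R$ is the symmetric algebra of $P=S^3/Sv$. Since $v\cdot w=1$, the submodule $Sv$ is free of rank one and splits off, so $P\oplus S\cong S^3$. Adjoining $X$ replaces $P$ by $P\oplus S$.

\subsection{Real points tell them apart}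

We need an invariant of the \emph{ring}, not of the $B$-algebra. For a finitely generated commutative ring $Q$ give $\operatorname{Hom}(Q,\mathbb R)$, the set of ring homomorphisms, the topology of pointwise convergence. If $r_1,\dots,r_n$ generate $Q$, then evaluation at $r_1,\dots,r_n$ is a homeomorphism of $\operatorname{Hom}(Q,\mathbb R)$ onto its image in $\mathbb R^n$: it is continuous and injective, and its inverse is continuous because the value at any element of $Q$ is an integer polynomial in the values at the $r_i$. An isomorphism $Q\cong Q'$ induces a homeomorphism $\operatorname{Hom}(Q',\mathbb R)\cong\operatorname{Hom}(Q,\mathbb R)$.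

Thus $\operatorname{Hom}(B,\mathbb R)=S^2$, and
\[
\operatorname{Hom}(R,\mathbb R)=\{(p,u)\in S^2\times\mathbb R^3:p\cdot u=0\}=TS^2,
\qquad
\operatorname{Hom}(R',\mathbb R)=S^2\times\mathbb R^2 .
\]
These are total spaces of oriented plane bundles over $S^2$ with Euler numbers $2$ (the Euler characteristic of $S^2$) and $0$. The total space alone, as a topological space, determines the Euler number up to sign:

\begin{lemma}\label{lem:euler}
Let $E\to S^2$ be an oriented real vector bundle of rank $2$, with Euler number $n=\langle e(E),[S^2]\rangle$. Then the cokernel of the natural map $H^2_c(E;\mathbb Z)\to H^2(E;\mathbb Z)$ is isomorphic to $\mathbb Z/n\mathbb Z$. Hence if two such bundles have homeomorphic total spaces, their Euler numbers have the same absolute value.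
\end{lemma}

\begin{proof}
Recall that $H^2_c(E)$ is the direct limit of the groups $H^2(E,E\setminus K)$ over compact subsets $K\subseteq E$. Choose a Euclidean metric on $E$. The closed disc bundles $D_r\subset E$ of radius $r>0$ are compact, and every compact set lies in some $D_r$. The inclusion $E\setminus D_r\to E\setminus0$ of the complement of $D_r$ into the complement of the zero section is a homotopy equivalence, by pushing outward along rays. So all restriction maps $H^2(E,E\setminus0)\to H^2(E,E\setminus D_r)$ are isomorphisms, and $H^2_c(E)\cong H^2(E,E\setminus 0)$, compatibly with the maps to $H^2(E)$.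

By the Thom isomorphism this group is isomorphic to $H^0(S^2)=\mathbb Z$, generated by the Thom class. Under the natural map $H^2(E,E\setminus0)\to H^2(E)\cong H^2(S^2)=\mathbb Z$ the Thom class goes to $e(E)$, by the definition of the Euler class. So $H^2_c(E)\to H^2(E)$ is multiplication by $n$ on $\mathbb Z$, up to sign, and its cokernel is $\mathbb Z/n\mathbb Z$. Both groups and the map are natural for homeomorphisms, so the cokernel is a homeomorphism invariant.
\end{proof}

For $R$ and $R'$ the cokernels are $\mathbb Z/2$ and $\mathbb Z$. Hence $R\not\cong R'$.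

\subsection{From a swap to a shift}

Both $R$ and $R'$ are domains (see Lemma~\ref{lem:Rk} and its proof; $R$ is the case $k=1$, and $R'$ is a domain because $B$ is). So the only idempotents of $R\times R'$ are $(0,0),(1,0),(0,1),(1,1)$, and no automorphism of $R\times R'$ exchanges the two factors, because $R\not\cong R'$. But $(R\times R')[X]\cong B[t_1,t_2,t_3]^2$ has an automorphism that does. Adjoining $X$ has created a symmetry.

With infinitely many factors, the new endomorphisms include the non-injective shift on $S[t_1,t_2,t_3]$, where $S=B^{\mathbb N}$. To carry this out we need: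
\begin{itemize}
\item infinitely many rings $R_k$ like $R$, pairwise non-isomorphic, and without surjections $R_j\to R_i$ for $j\ne i$ (Sections~\ref{sec:factors} and~\ref{sec:noniso});
\item a way of gluing them for which Lemma~\ref{lem:stable} applies to all factors at once; this gives a proper subring of the full product $\prod_kR_k$, cut out by a bound on degrees (Section~\ref{sec:gluing});
\item control of the homomorphisms from the glued ring to a single factor, since infinite products have many unexpected quotients (Section~\ref{sec:homs}).
\end{itemize}

\section{The factors $R_k$}\label{sec:factors}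

We pull $TS^2$ back along maps $S^2\to S^2$ of degree $k$. The map must be given by a vector $v_k$ over $B$, and to apply Lemma~\ref{lem:stable} we need a $w_k$ over $B$ with $v_k\cdot w_k=1$; it is not enough that $v_k$ vanishes nowhere on $S^2$. The map that winds around the $z$-axis $k$ times can be arranged to satisfy this. For $k\ge1$ define $a_k,b_k\in\mathbb Z[x,y]$ and $c_k\in\mathbb Z[z]$ by
\[
a_k+\sqrt{-1}\,b_k=(x+\sqrt{-1}\,y)^k,\qquad c_k=z\sum_{0\le j<k}(1-z^2)^j ,
\]
and put $v_k=(a_k,b_k,z)$ and $w_k=(a_k,b_k,c_k)$. Taking norms, $a_k^2+b_k^2=(x^2+y^2)^k=(1-z^2)^k$ in $B$. The difference $1-(1-z^2)^k$ is divisible by $z$, and $c_k$ is the quotient: as $z^2=1-(1-z^2)$, the geometric sum gives $zc_k=1-(1-z^2)^k$. Hence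
\begin{equation}\label{eq:unimodular}
v_k\cdot w_k=a_k^2+b_k^2+zc_k=1\quad\text{in }B .
\end{equation}
Let
\[
R_k=B[u_1,u_2,u_3]/(a_ku_1+b_ku_2+zu_3).
\]
For $k=1$ this is the ring $R$ of Section~\ref{sec:toy}.

\begin{lemma}\label{lem:Rk}
Each $R_k$ is a Noetherian domain of Krull dimension $5$.
\end{lemma}

\begin{proof}
First, $B$ is a domain. The polynomial $x^2-(1-y^2-z^2)$ is monic of degree $2$ in $x$ over the unique factorization domain $\mathbb Z[y,z]$. It has no root there: if $1-y^2-z^2$ were a square, then so would be $1-y^2\in\mathbb Z[y]$ (put $z=0$), whose leading coefficient $-1$ is not a square. So the polynomial is irreducible in the unique factorization domain $\mathbb Z[x,y,z]$, hence prime. Moreover $B$ is free over $\mathbb Z[y,z]$ with basis $1,x$. In particular it is an integral extension, so $\dim B=\dim\mathbb Z[y,z]=3$.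

The ring $R_k$ is finitely generated over $\mathbb Z$, hence Noetherian. By \eqref{eq:unimodular} and Lemma~\ref{lem:stable}, $R_k[X]\cong B[t_1,t_2,t_3]$. So $R_k$ is isomorphic to a subring of a domain. Since $\dim Q[X]=\dim Q+1$ for every commutative Noetherian ring $Q$, we get $\dim R_k=(\dim B+3)-1=5$.
\end{proof}

That the dimension is finite and the same for all $k$ is what excludes proper surjections between the $R_k$.

\begin{lemma}\label{lem:surj}
Every surjective ring homomorphism $g:R_j\to R_i$ is an isomorphism.
\end{lemma}

\begin{proof}
The kernel of $g$ is a prime ideal, because $R_i$ is a domain. If $\ker g\ne0$, then a chain of primes of $R_i$ of length $5$ pulls back to a chain of primes of $R_j$ containing $\ker g$, which is lengthened by the prime $0$ of the domain $R_j$. This gives $\dim R_j\ge6$, contradicting Lemma~\ref{lem:Rk}.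
\end{proof}

\section{The factors are pairwise non-isomorphic}\label{sec:noniso}

\begin{proposition}\label{prop:noniso}
If $k\neq l$, then $R_k\not\cong R_l$ as rings.
\end{proposition}

\begin{proof}
As in Section~\ref{sec:toy}, the space of real points of $R_k$ is
\[
M_k=\{(p,u)\in S^2\times\mathbb R^3: v_k(p)\cdot u=0\}.
\]
By \eqref{eq:unimodular}, $v_k(p)\neq0$ for all $p\in S^2$, so $g_k=v_k/|v_k|:S^2\to S^2$ is a smooth map, and $M_k$ is the total space of the oriented plane bundle $E_k=g_k^*(TS^2)$. We claim that $\deg g_k=k$. Then, as the Euler class is natural and $\langle e(TS^2),[S^2]\rangle=2$, the Euler number of $E_k$ is $2k$. By Lemma~\ref{lem:euler} the spaces $M_k$ and $M_l$ are not homeomorphic for $k\ne l$, and so $R_k\not\cong R_l$.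

To compute the degree we count the preimages of $(1,0,0)$ with signs. They are the points of $S^2$ with $z=0$ and $(x+\sqrt{-1}\,y)^k>0$, that is, the $k$ points of the equator at which $x+\sqrt{-1}\,y$ is a $k$-th root of unity. Near the equator use on both spheres the coordinates
\[
(\theta,z)\mapsto\bigl(\sqrt{1-z^2}\cos\theta,\ \sqrt{1-z^2}\sin\theta,\ z\bigr).
\]
There $a_k+\sqrt{-1}\,b_k=(1-z^2)^{k/2}e^{\sqrt{-1}\,k\theta}$ and $|v_k|^2=(1-z^2)^k+z^2$, so $g_k$ becomes
\[
(\theta,z)\longmapsto\Bigl(k\theta,\ \frac{z}{\sqrt{(1-z^2)^k+z^2}}\Bigr).
\]
Its Jacobian matrix at $z=0$ is $\operatorname{diag}(k,1)$, with positive determinant. So $(1,0,0)$ is a regular value, each of its $k$ preimages has local degree $+1$, and $\deg g_k=k$.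
\end{proof}

\section{Gluing the factors}\label{sec:gluing}

Let $I\subseteq\mathbb N$ be infinite and put $S_I=\prod_{k\in I}B$. Put $a=(a_k)_{k\in I}$, $b=(b_k)_{k\in I}$, $c=(c_k)_{k\in I}$ in $S_I$, write $z$ also for the constant family $(z)_{k\in I}$, and let $v=(a,b,z)$ and $w=(a,b,c)$ in $S_I^3$. By \eqref{eq:unimodular}, $v\cdot w=1$. Define
\[
A_I=S_I[u_1,u_2,u_3]/(v\cdot u)=S_I[u_1,u_2,u_3]/(au_1+bu_2+zu_3).
\]
The ring for Theorem~\ref{thm:main} is $A=A_{\mathbb N}$. Lemma~\ref{lem:stable} applies and gives an isomorphism of $S_I$-algebras
\begin{equation}\label{eq:AX}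
A_I[X]\cong S_I[t_1,t_2,t_3].
\end{equation}
The vectors $v_k$ are no longer visible on the right-hand side.

For $k\in I$ let $e_k\in S_I$ be the idempotent with $1$ in position $k$ and $0$ elsewhere. As $S_I/(1-e_k)S_I\cong B$ by the $k$-th coordinate, which carries $v$ to $v_k$, we have $A_I/(1-e_k)A_I\cong R_k$. Let $\pi_k:A_I\to R_k$ be the resulting surjection. Its kernel is
\[
\ker\pi_k=(1-e_k)A_I=\{\alpha\in A_I: e_k\alpha=0\},
\]
since $e_k\alpha=0$ means $\alpha=(1-e_k)\alpha$.

\begin{lemma}\label{lem:separate}
The ring $A_I$ is reduced, and $\bigcap_{k\in I}\ker\pi_k=0$.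
\end{lemma}

\begin{proof}
By \eqref{eq:AX}, $A_I\subseteq A_I[X]$ is isomorphic to an $S_I$-subalgebra of $S_I[t]=S_I[t_1,t_2,t_3]$, which is a subring of $\prod_{k\in I}B[t]$, a product of domains. So $A_I$ is reduced. An element of $S_I[t]$ annihilated by every $e_k$ has all components of all its coefficients equal to $0$. So $e_k\alpha=0$ for all $k\in I$ implies $\alpha=0$.
\end{proof}

Thus $A_I$ embeds in $\prod_{k\in I}R_k$ by $(\pi_k)$. Its image consists of those families $(r_k)$ for which the $r_k$ are represented by polynomials in $u_1,u_2,u_3$ over $B$ of degrees bounded independently of $k$, since such polynomials are the components of one polynomial over $S_I$. The next remark makes the shift on $A[X]$ explicit and shows what the bound is good for. It is not used later.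

\begin{remark}\label{rem:explicit}
Let $I=\mathbb N$, let $\sigma$ be the shift $(s_k)_k\mapsto(s_{k+1})_k$ on $S_{\mathbb N}$, extended coefficientwise to $S_{\mathbb N}[t]$, and let $\varphi=\Phi\sigma\Psi$ with $\Phi,\Psi$ from Lemma~\ref{lem:stable}. Then $\varphi$ is a surjective endomorphism of $A[X]$ with $\varphi(e_1)=0$, given by $\varphi(s)=\sigma(s)$ for $s\in S_{\mathbb N}$ and
\[
\varphi(X)=\sigma(v)\cdot(u+Xw),\qquad
\varphi(u)=u+Xw-\bigl(\sigma(v)\cdot(u+Xw)\bigr)\sigma(w).
\]
In position $k$ the coefficient of $X$ in $\varphi(u_1)$ is $d_k=a_k-(v_{k+1}\cdot w_k)\,a_{k+1}\in B$. At the point $(\cos\theta,\sin\theta,0)$ of the sphere $v_{k+1}\cdot w_k$ is $\cos\theta$, so there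
\[
d_k=\cos k\theta-\cos\theta\cos(k+1)\theta=\sin\theta\,\sin(k+1)\theta .
\]
Hence $d_k\ne0$ in $B\subseteq R_k$, and $\varphi$ does not map $A$ into $A$, as Theorem~\ref{thm:positive}(3) demands.

The same formulas in each position define the shift on $\prod_k(R_k[X])\cong\prod_k(B[t])$. It does not preserve the subring $(\prod_kR_k)[X]$ of families of bounded degree in $X$: it maps $(u_1^k)_k$ to the family whose $k$-th member is the $(k+1)$-st power of a polynomial over $R_k$ of degree $1$ in $X$ with leading coefficient $d_k$. As $R_k$ is a domain, this member has degree $k+1$ in $X$. So this shift is not available over the full product $\prod_kR_k$. The family $(u_1^k)_k$ is not in the image of $A$, because $\varphi$ preserves $A[X]$, whose elements have bounded degree in $X$.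
\end{remark}

\section{Homomorphisms from $A_I$ to one factor}\label{sec:homs}

Suppose that $f:A_I\to R_i$ is a ring homomorphism. Each $f(e_j)$ is an idempotent of a domain, so it is $0$ or $1$. If $f(e_j)=1$ for some $j$, then $f$ kills $1-e_j$ and factors through $\pi_j$. The danger is that $f$ kills all the $e_j$. Homomorphisms of $S_I$ to a domain with this property exist: the ideal generated by all $e_j$ is proper, as $I$ is infinite, so it lies in a prime ideal. They are excluded here because $R_i$ has a homomorphism to $\mathbb Z$, and no ring homomorphism $\mathbb Z^I\to\mathbb Z$ kills all the $e_j$. The latter is the next lemma.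

\begin{lemma}\label{lem:Z}
Let $I\subseteq\mathbb N$ be infinite and let $h:\mathbb Z^I\to\mathbb Z$ be a ring homomorphism. Then $h(e_j)=1$ for some $j\in I$.
\end{lemma}

\begin{proof}
Each $h(e_j)$ is an idempotent of $\mathbb Z$, so $0$ or $1$. Suppose that all are $0$. We consider the family $\omega=(n!)_{n\in I}$, which is divisible by each $m\ge1$ up to finitely many coordinates:
\[
\omega=\sum_{n\in I,\ n<m}n!\,e_n+m\,\omega'_m,
\qquad
(\omega'_m)_n=\begin{cases}n!/m&\text{if }n\ge m,\\0&\text{if }n<m.\end{cases}
\]
Hence $h(\omega)=m\,h(\omega_m')$ is divisible by every $m\ge1$, so $h(\omega)=0$.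

On the other hand, $h$ maps families of non-negative integers to non-negative integers. Indeed, by Lagrange's four-square theorem such a family is a sum of four squares in $\mathbb Z^I$, so its image is a sum of four squares in $\mathbb Z$. As $n!-1\ge0$ for all $n$, we get $h(\omega)-1=h(\omega-1)\ge0$. This contradicts $h(\omega)=0$.
\end{proof}

\begin{lemma}\label{lem:factor}
Let $I\subseteq\mathbb N$ be infinite, $i\in\mathbb N$, and let $f:A_I\to R_i$ be a ring homomorphism. Then there are $j\in I$ and a ring homomorphism $g:R_j\to R_i$ with $f=g\circ\pi_j$.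
\end{lemma}

\begin{proof}
Let $\varepsilon:R_i\to\mathbb Z$ be the ring homomorphism with $x\mapsto1$ and $y,z,u_1,u_2,u_3\mapsto0$. It is well defined, since $x^2+y^2+z^2-1$ and $a_iu_1+b_iu_2+zu_3$ both go to $0$. Apply Lemma~\ref{lem:Z} to the composite
\[
\mathbb Z^I\subseteq S_I\to A_I\xrightarrow{\ f\ }R_i\xrightarrow{\ \varepsilon\ }\mathbb Z .
\]
There is $j\in I$ with $\varepsilon(f(e_j))=1$, so $f(e_j)\ne0$. As $f(e_j)$ is an idempotent of the domain $R_i$, it equals $1$. Thus $f$ vanishes on $(1-e_j)A_I=\ker\pi_j$ and factors through $\pi_j$.
\end{proof}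

\section{Proof of Theorem~\ref{thm:family}}\label{sec:proofs}

Parts (1) and (2) rest on one consequence of the previous sections.

\begin{lemma}\label{lem:rigid}
Let $I\subseteq\mathbb N$ be infinite, $i\in\mathbb N$, and let $f:A_I\to R_i$ be a surjective ring homomorphism. Then $i\in I$ and $\ker f=\ker\pi_i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:factor}, $f=g\circ\pi_j$ with $j\in I$ and $g:R_j\to R_i$, and $g$ is surjective because $f$ is. By Lemma~\ref{lem:surj}, $g$ is an isomorphism, and then $j=i$ by Proposition~\ref{prop:noniso}. So $i\in I$ and $\ker f=\ker(g\circ\pi_i)=\ker\pi_i$.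
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The rings $A_I$ are commutative, and reduced by Lemma~\ref{lem:separate}.

\emph{(1)} Let $f:A_I\to A_I$ be a surjective ring endomorphism. For each $i\in I$ the map $\pi_if:A_I\to R_i$ is surjective, so $\ker f\subseteq\ker(\pi_if)=\ker\pi_i$ by Lemma~\ref{lem:rigid}. Hence $\ker f\subseteq\bigcap_{i\in I}\ker\pi_i=0$ by Lemma~\ref{lem:separate}.

\emph{(2)} If $J\subseteq I$, let $e_J\in S_I$ be the idempotent with components $1$ on $J$ and $0$ on $I\setminus J$. Then $S_I/(1-e_J)S_I\cong S_J$, compatibly with the vectors $v$, so $A_I/(1-e_J)A_I\cong A_J$. This gives a surjection $A_I\to A_J$. Conversely, let $f:A_I\to A_J$ be surjective. For each $i\in J$ the composite of $f$ with $\pi_i:A_J\to R_i$ is surjective, so $i\in I$ by Lemma~\ref{lem:rigid}. Thus $J\subseteq I$. In particular $A_I\cong A_J$ implies $I=J$, and $\mathbb N$ has $2^{\aleph_0}$ infinite subsets.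

\emph{(3)} Put $T=B^{\mathbb N}[t_1,t_2,t_3]$. As $I$ is countably infinite, $S_I=B^I\cong B^{\mathbb N}$, so $A_I[X]\cong T$ by \eqref{eq:AX}. Separating even and odd indices gives $B^{\mathbb N}\cong B^{\mathbb N}\times B^{\mathbb N}$, and adjoining $t_1,t_2,t_3$ gives $T\cong T\times T$. As noted after Theorem~\ref{thm:main}, $T$ is not Hopfian.
\end{proof}

Part (3) needs $I$ to be infinite. For a finite nonempty $I$ the same definition gives the Noetherian ring $A_I\cong\prod_{k\in I}R_k$, and $A_I[X]$ is then Noetherian and so Hopfian.

\section{When the property passes to $A[X]$}\label{sec:positive}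

We prove Theorem~\ref{thm:positive}. By Theorem~\ref{thm:main} the converse of part~(1) fails, even for commutative reduced rings.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
\emph{(1)} A surjective endomorphism $f$ of $A$ extends coefficientwise to a surjective endomorphism of $A[X]$, whose kernel consists of the polynomials with coefficients in $\ker f$. If $A[X]$ is Hopfian, this kernel is $0$, so $\ker f=0$.

\emph{(2)} We first show that $A[X]$ has the ascending chain condition on two-sided ideals; this is Hilbert's basis argument. For a two-sided ideal $K$ of $A[X]$ let $L_n(K)$ be the set of coefficients of $X^n$ in elements of $K$ of degree at most $n$. It is a two-sided ideal of $A$. We have $L_n(K)\subseteq L_{n+1}(K)$, by multiplying with the central element $X$, and $L_n(K)\subseteq L_n(K')$ if $K\subseteq K'$.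

If $K\subseteq K'$ and $L_n(K)=L_n(K')$ for all $n$, then $K=K'$. To see this, let $F\in K'$ have degree $n$. Some $G\in K$ of degree at most $n$ has the same coefficient of $X^n$ as $F$. Then $F-G\in K'$ has smaller degree or is $0$, so it lies in $K$ by induction on the degree, and hence $F\in K$.

Now let $K_1\subseteq K_2\subseteq\cdots$ be two-sided ideals of $A[X]$. By the chain condition in $A$ the family of all $L_n(K_m)$ has a maximal member $L_{n_0}(K_{m_0})$. For $n\ge n_0$ and $m\ge m_0$ we have $L_n(K_m)\supseteq L_{n_0}(K_{m_0})$, hence equality. For each of the finitely many $n<n_0$ the chain $(L_n(K_m))_m$ becomes stationary. So for all large $m$ none of the ideals $L_n(K_m)$ depends on $m$, and by the previous paragraph the chain $(K_m)$ becomes stationary.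

Finally, let $\varphi$ be a surjective endomorphism of $A[X]$. The chain $\ker\varphi\subseteq\ker\varphi^2\subseteq\cdots$ becomes stationary, say $\ker\varphi^n=\ker\varphi^{n+1}$. If $\varphi(r)=0$, write $r=\varphi^n(s)$, which is possible as $\varphi^n$ is surjective. Then $s\in\ker\varphi^{n+1}=\ker\varphi^n$, so $r=0$. (This last argument shows that any ring with the ascending chain condition on two-sided ideals is Hopfian.)

\emph{(3)} Put $C=\varphi(A)\subseteq A$ and $p=\varphi(X)$. As $\varphi$ is surjective, $A[X]=C[p]$. We show that $p$ is linear in $X$ and that $C=A$, by reducing modulo each prime ideal $P$ of $A$, where degrees behave well. Bars denote reduction of coefficients modulo $P$. For polynomials $\bar q,\bar p$ over the domain $A/P$ with $\deg\bar p\ge1$ and $\bar q\ne0$ we have $\deg\bar q(\bar p)=\deg\bar q\cdot\deg\bar p$.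

\emph{The polynomial $p$ is linear.} Write $X=q(p)$ with $q\in C[Y]$. Modulo $P$ we get $X=\bar q(\bar p)$. If $\bar p$ were constant, so would be $\bar q(\bar p)$. So $\deg\bar p\ge1$ and $1=\deg\bar q\cdot\deg\bar p$, whence $\deg\bar p=1$. This holds for every $P$. So the coefficients of $p$ in degrees at least $2$ lie in every prime ideal, and they vanish because $A$ is reduced. The coefficient $p_1$ of $X$ lies in no prime ideal, so it is a unit. Thus $p=p_0+p_1X$ with $p_0\in A$ and $p_1\in A^\times$.

\emph{We have $C=A$.} Let $\alpha\in A$ and write $\alpha=r(p)$ with $r\in C[Y]$. Modulo $P$, since $\deg\bar p=1$ and $\bar r(\bar p)=\bar\alpha$ is constant, $\bar r$ is constant. So the coefficients of $r$ in degrees at least $1$ lie in every prime ideal and vanish. Hence $r$ is a constant in $C$, and $\alpha=r\in C$.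

\emph{The map $\varphi$ is injective.} By the previous step $\varphi|_A$ is a surjective endomorphism of $A$, so it is injective, as $A$ is Hopfian. Let $F=\sum_{i\le n}\alpha_iX^i$ with $\alpha_n\ne0$. The coefficient of $X^n$ in $\varphi(F)=\sum_{i\le n}\varphi(\alpha_i)(p_0+p_1X)^i$ is $\varphi(\alpha_n)p_1^n$. It is nonzero, since $\varphi(\alpha_n)\ne0$ and $p_1$ is a unit. So $\varphi(F)\ne0$.

\emph{The last claim.} Let $F\in A[X]$ be a unit. Modulo each prime $P$ it is a unit of $(A/P)[X]$, hence constant. So its coefficients in degrees at least $1$ lie in every prime ideal and vanish. The same holds for $F^{-1}$, so $A[X]^\times=A^\times$. A surjective endomorphism $\varphi$ of $A[X]$ maps units to units, hence $A^\times$ into $A^\times$. If $A$ is generated as a ring by its units, then $\varphi(A)\subseteq A$, and the first part applies.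
\end{proof}

\begin{thebibliography}{9}
\bibitem{HC} \emph{Hopfian And Co-Hopfian Objects}, \texttt{http://mat.uab.cat/pubmat/fitxers/download/}\allowbreak\texttt{FileType:pdf/FolderName:v36\%281\%29/}\allowbreak\texttt{FileName:36192\_21.pdf}
\end{thebibliography}

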